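\title{Mappings of finite distortion with $K_f\in L^{n-1}$ need not be open}

\begin{abstract}
Let $n\ge3$. We construct a locally Lipschitz map $f:\mathbb{R}^n\to\mathbb{R}^n$ with positive Jacobian almost everywhere whose distortion satisfies $K_f^{n-1}\log^\alpha(e+K_f)\in L^1_{\rm loc}$ for every $\alpha<n-2$ and which is not open: it sends a line to the origin and omits a sequence of points converging to the origin. Hence the condition $K_f\in L^{n-1}$ does not guarantee openness. In the other direction, we show that a continuous mapping of finite distortion in $W^{1,n}_{\rm loc}$ with $K_f^{n-1}\log^\alpha(e+K_f)\in L^1_{\rm loc}$ for some $\alpha>n(n-2)$ is constant or open and discrete.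
\end{abstract}

\section{Introduction}

Throughout, $n\ge3$ and $\Omega\subset\mathbb{R}^n$ is a domain, that is, an open connected set. We write $|Df|$ for the operator norm of the derivative and $J_f=\det Df$. A map $f\in W^{1,1}_{\rm loc}(\Omega,\mathbb{R}^n)$ is a \emph{mapping of finite distortion} if $J_f\in L^1_{\rm loc}(\Omega)$ and there is a measurable function $K:\Omega\to[1,\infty)$, finite almost everywhere, with
\[
|Df(x)|^n\le K(x)J_f(x)\qquad\text{for a.e. }x\in\Omega .
\]
In particular $J_f\ge0$ a.e., and $Df=0$ at almost every point where $J_f=0$. The \emph{distortion} of $f$ is $K_f=|Df|^n/J_f$ where $J_f>0$ and $K_f=1$ elsewhere. If $Df(x)$ maps the unit ball onto an ellipsoid with semi-axes $\lambda_1\ge\dots\ge\lambda_n>0$, then $K_f(x)=\prod_i(\lambda_1/\lambda_i)\ge1$, so $K_f$ measures how far the ellipsoid is from a ball. A map is \emph{open} if it sends open sets to open sets and \emph{discrete} if the preimage of every point is a discrete set. Nonconstant holomorphic functions, for which the distortion is $1$,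 have both properties, and one asks how large $K_f$ may be before these properties are lost.

The exponent $n-1$ appears as soon as one collapses a line. Write $x=(p,z)\in\mathbb{R}^{n-1}\times\mathbb{R}$ and consider
\begin{equation}\label{eq:cone}
f(p,z)=(p,|p|z),\qquad |p|<1,\ |z|<1 .
\end{equation}
Here $J_f=|p|$ and $1\le|Df|\le3$, so $|p|^{-1}\le K_f\le3^n|p|^{-1}$, and $K_f\in L^q$ exactly for $q<n-1$. The map sends the axis $p=0$ to the origin, so it is not discrete, and its image lies in the cone $\{|y_n|\le|(y_1,\dots,y_{n-1})|\}$, so it is not open. Below the exponent $n-1$ both properties fail. At and above it, the following is known. Let $N(f,\Omega,y)=\#\{x\in\Omega:f(x)=y\}$ be the \emph{multiplicity} of $f$, called essentially bounded if $N(f,\Omega,\cdot)\in L^\infty(\mathbb{R}^n)$, and say that $f$ \emph{equals a homeomorphism close to the boundary} if there is a neighborhood $U$ of $\partial\Omega$ such that $f$ agrees with a homeomorphism on $U\cap\Omega$.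
\begin{itemize}
\item[(i)] If $f\in W^{1,n}_{\rm loc}(\Omega,\mathbb{R}^n)$ is a continuous mapping of finite distortion with $K_f\in L^q(\Omega)$ for some $q>n-1$, then $f$ is constant or both open and discrete.
\item[(ii)] If $K_f\in L^{n-1}(\Omega)$, the same conclusion holds provided that $f$ equals a homeomorphism close to the boundary or has essentially bounded multiplicity.
\item[(iii)] Without such an extra assumption discreteness can fail: there is a Lipschitz mapping of finite distortion with $K_f\in L^{n-1}$ that is not discrete.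
\end{itemize}
This leaves the following question, posed in \cite{lectures}.

\medskip
\noindent\textbf{Question.} \emph{Let $n\ge3$ and let $\Omega\subset\mathbb{R}^n$ be a domain. Is every nonconstant continuous mapping of finite distortion $f\in W^{1,n}_{\rm loc}(\Omega,\mathbb{R}^n)$ with $K_f\in L^{n-1}(\Omega)$ open?}
\medskip

There is a reason to guess that the answer is yes. To improve \eqref{eq:cone} to $K_f\in L^{n-1}$ one needs a Jacobian of size $|p|\kappa(|p|)$ with $\kappa\to\infty$, while the derivative stays bounded. Replacing $|p|z$ by $|p|\kappa z$ does not achieve this: for $\kappa=\log(1/|p|)$ the radial derivative of the last component is $(\kappa-1)z$, and the distortion gets worse. What does work is to let the \emph{direction} of $f(p,z)$ turn periodically in $z$ with speed $\kappa$. Section~\ref{sec:winding} constructs such a map $f_0$. It collapses the axis and has $K_{f_0}\in L^{n-1}_{\rm loc}$, but it winds through all directions, and the image of every neighborhood of an axis point is a neighborhood of the origin.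 The mechanism that produces the borderline integrability thus seems to restore openness. Nevertheless the answer is no.

\begin{theorem}\label{thm:main}
Let $n\ge3$. There is a locally Lipschitz map $f:\mathbb{R}^n\to\mathbb{R}^n$ with $J_f>0$ a.e. and
\[
\int_EK_f^{\,n-1}\log^\alpha(e+K_f)\,dx<\infty\quad\text{for every bounded }E\subset\mathbb{R}^n\text{ and every }0\le\alpha<n-2,
\]
such that $f=0$ on the line $I=\{0\}\times\mathbb{R}$, and there are points $v_j\ne0$, $v_j\to0$, with $v_j\notin f(\mathbb{R}^n)$ for all $j$.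
\end{theorem}

\begin{corollary}\label{cor:answer}
Let $n\ge3$ and let $\Omega\subset\mathbb{R}^n$ be any bounded domain, translated so that $0\in\Omega$. For the map $f$ of Theorem~\ref{thm:main}, the restriction $f|_\Omega$ is a nonconstant Lipschitz mapping of finite distortion with $K_f\in L^{n-1}(\Omega)$, and it is not open. In fact, for every open set $U$ meeting $I$, the image $f(U)$ is not a neighborhood of $0$.
\end{corollary}

\begin{proof}
The map $f$ is Lipschitz on a ball containing $\Omega$, hence continuous and in $W^{1,n}(\Omega)$ with bounded Jacobian. It is nonconstant and of finite distortion because $J_f>0$ a.e., and $\alpha=0$ is admissible because $n\ge3$. If $U$ meets $I$, then $f(U)$ contains $0$ and misses the points $v_j\to0$.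
\end{proof}

Since $K_f\ge1$, the hypothesis $K_f\in L^{n-1}(\Omega)$ forces $|\Omega|<\infty$. By (ii), the multiplicity of a map as in Corollary~\ref{cor:answer} cannot be essentially bounded. A sufficiently high power of the logarithm restores the conclusion of (i).

\begin{theorem}\label{thm:positive}
Let $n\ge3$ and let $f\in W^{1,n}_{\rm loc}(\Omega,\mathbb{R}^n)$ be a continuous mapping of finite distortion with $K_f^{n-1}\log^\alpha(e+K_f)\in L^1_{\rm loc}(\Omega)$ for some $\alpha>n(n-2)$. Then $f$ is constant or open and discrete.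
\end{theorem}

On the scale $L^{n-1}\log^\alpha L$, openness therefore fails for $\alpha<n-2$ and holds for $\alpha>n(n-2)$. The range $n-2\le\alpha\le n(n-2)$ is not settled here.

The map of Theorem~\ref{thm:main} is obtained from the winding map $f_0$ by surgery. The preimages of $v_j$ under $f_0$ lie on a line $\{a_j\}\times\mathbb{R}$ parallel to the axis. In a thin tube around this line we replace $f_0$ by a Zorich-type map centered at $v_j$, a higher-dimensional analogue of $v_j+e^{-T+iu}$, whose exponential direction $T$ is bent from the radial direction into the $z$-direction, so that $T$ stays finite and $v_j$ is not reached. Section~\ref{sec:tools} collects facts on Lipschitz maps, Section~\ref{sec:surgery} describes the surgery for $n=3$ and builds its ingredients, and Section~\ref{sec:proof} proves Theorem~\ref{thm:main}. The proof of Theorem~\ref{thm:positive} in Section~\ref{sec:positive} is independent of the rest.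

\section{Lipschitz and bi-Lipschitz maps}\label{sec:tools}

Our map is glued from infinitely many pieces, so it is convenient to control it pointwise. For a map $g$ defined on a set $X\subset\mathbb{R}^m$ and $x_0\in X$ let
\[
\operatorname{lip}g(x_0)=\limsup_{X\ni x\to x_0}\frac{|g(x)-g(x_0)|}{|x-x_0|}.
\]
If $B$ is $L$-Lipschitz, then $\operatorname{lip}(B\circ g)\le L\operatorname{lip}g$. If $B$ is $C^1$ near $g(x_0)$ and $\operatorname{lip}g(x_0)<\infty$, then $\operatorname{lip}(B\circ g)(x_0)\le|DB(g(x_0))|\operatorname{lip}g(x_0)$. At a point of differentiability, $|Dg|=\operatorname{lip}g$.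

\begin{lemma}\label{lem:lip}
If $X\subset\mathbb{R}^m$ is convex and $\operatorname{lip}g\le M$ at every point of $X$, then $g$ is $M$-Lipschitz on $X$.
\end{lemma}

\begin{proof}
Let $x,x'\in X$, $x_s=x+s(x'-x)$ and $M'>M$. Let $t^*$ be the supremum of the $t\in[0,1]$ such that $|g(x_s)-g(x)|\le M's|x'-x|$ for all $s\le t$. Since $g$ is continuous, the inequality holds for $s=t^*$. If $t^*<1$, then $|g(x_s)-g(x_{t^*})|\le M'(s-t^*)|x'-x|$ for $s$ slightly larger than $t^*$, and the inequality extends beyond $t^*$. So $t^*=1$; let $M'\downarrow M$.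
\end{proof}

A map $B$ is \emph{$L$-bi-Lipschitz} if $|x-x'|/L\le|B(x)-B(x')|\le L|x-x'|$, and \emph{locally bi-Lipschitz} if every point has a neighborhood on which $B$ is bi-Lipschitz. We use the following standard facts for maps from open subsets of $\mathbb{R}^m$ to $\mathbb{R}^m$.
\begin{itemize}
\item[(L1)] A locally Lipschitz map is differentiable a.e.\ (Rademacher's theorem), its derivative is its weak derivative, and it sends null sets to null sets. Consequently, preimages of null sets under locally bi-Lipschitz maps are null.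
\item[(L2)] If $B:G\to G'$ is locally bi-Lipschitz and $B'$ is locally Lipschitz on the open set $G'$, then $D(B'\circ B)=(DB'\circ B)\,DB$ a.e.\ in $G$. Indeed, by (L1), for a.e.\ $x$ the map $B$ is differentiable at $x$ and $B'$ at $B(x)$.
\item[(L3)] If $B$ is $L$-bi-Lipschitz and differentiable at $x$, then $|\eta|/L\le|DB(x)\eta|\le L|\eta|$ for all $\eta$, so $|DB(x)|\le L$ and $|J_B(x)|\ge L^{-m}$.
\end{itemize}
We call a locally bi-Lipschitz map \emph{positive} or \emph{negative} if its Jacobian has that sign a.e. By (L2), signs multiply under composition.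

Let $\overline H=\{b\in\mathbb{R}^n:b_n\ge0\}$ be the closed upper half-space and $\partial H$ its boundary. All our maps are first built as maps $g$ into $\overline H$ that fold, so that $J_g$ takes both signs, and are then unfolded by reflecting in $\partial H$ wherever $J_g<0$. This is harmless when the folds are mapped into $\partial H$.

\begin{lemma}[Unfolding]\label{lem:unfold}
Let $g:\mathbb{R}^n\to\overline H$ and $\omega:\mathbb{R}^n\to\{-1,0,1\}$. Suppose that every point $x_0$ with $g_n(x_0)>0$ has a neighborhood on which $\omega$ is constant and nonzero. Let $f=(g_1,\dots,g_{n-1},\omega g_n)$. Then $|f_n|=g_n$ and $\operatorname{lip}f=\operatorname{lip}g$ everywhere.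
\end{lemma}

\begin{proof}
The identity $|f_n|=g_n$ holds because $\omega=\pm1$ where $g_n>0$. If $g_n(x_0)>0$, then near $x_0$ the map $f$ is $g$ or its mirror image. If $g_n(x_0)=0$, then $f_n(x_0)=0$ and $|f_n(x)-f_n(x_0)|=g_n(x)=|g_n(x)-g_n(x_0)|$, so $|f(x)-f(x_0)|=|g(x)-g(x_0)|$ for all $x$.
\end{proof}

Twice we need to map one convex body onto another while fixing a common face. Radial stretching from a common interior point does this.

\begin{lemma}[Radial maps]\label{lem:radial}
Let $M,M':\mathbb{R}^m\to[0,\infty)$ be Lipschitz, positively homogeneous of degree $1$, and positive off the origin. Then $\Psi(x)=\frac{M(x)}{M'(x)}\,x$, $\Psi(0)=0$, is a positive bi-Lipschitz homeomorphism of $\mathbb{R}^m$ with $M'\circ\Psi=M$, and $\Psi(x)=x$ wherever $M(x)=M'(x)$.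
\end{lemma}

\begin{proof}
By homogeneity, $M'(\Psi(x))=M(x)$, and the map defined with $M$ and $M'$ interchanged is the inverse of $\Psi$. By symmetry it suffices to show that $\Psi$ is Lipschitz. Choose $L$ such that $M,M'$ are $L$-Lipschitz and lie between $|x|/L$ and $L|x|$. The function $\lambda=M/M'$ satisfies $\lambda\le L^2$ and $\operatorname{lip}\lambda(x)\le L/M'(x)+LM(x)/M'(x)^2\le(L^2+L^4)/|x|$ for $x\ne0$. So $\operatorname{lip}\Psi(x)\le\lambda(x)+|x|\operatorname{lip}\lambda(x)\le 2L^2+L^4$ for $x\neq0$, and $\operatorname{lip}\Psi(0)\le L^2$; Lemma~\ref{lem:lip} applies. Where $\lambda$ is differentiable, $D\Psi=\lambda\,\mathrm{Id}+x\otimes\nabla\lambda$ and $x\cdot\nabla\lambda=0$ because $\lambda$ is constant on rays. Hence $J_\Psi=\lambda^{m-1}(\lambda+x\cdot\nabla\lambda)=\lambda^m>0$.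
\end{proof}

\section{A map that winds around the axis}\label{sec:winding}

\subsection{Folds and cones}
Write $x=(p,z)\in\mathbb{R}^{n-1}\times\mathbb{R}$ and $p=(p',p_{n-1})\in\mathbb{R}^{n-2}\times\mathbb{R}$. We measure the distance to the axis by the norm
\[
\|p\|=|p'|+|p_{n-1}|,\qquad |p|\le\|p\|\le\sqrt2\,|p|,
\]
for which all formulas below are explicit. Since the volume of $\{\|p\|<\rho\}$ is proportional to $\rho^{n-1}$,
\begin{equation}\label{eq:polar}
\int_{\mathbb{R}^{n-1}}\varphi(\|p\|)\,dp=c_n\int_{-\infty}^\infty\varphi(e^{-s})\,e^{-(n-1)s}\,ds\qquad(\varphi\ge0\text{ Borel}).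
\end{equation}
Let $P_+=\{p_{n-1}\ge0\}$ and $p^+=(p',|p_{n-1}|)$. Three elementary maps enter.

\emph{The fold $\Lambda$.} Let $\Lambda(p)=(p',\|p\|)$. It maps $\mathbb{R}^{n-1}$ onto the cone $V=\{(y,\rho)\in\mathbb{R}^{n-2}\times\mathbb{R}:|y|\le\rho\}$, and $\Lambda(p)=\Lambda(p^+)$. On $P_+$ it is a bi-Lipschitz bijection onto $V$ with inverse $(y,\rho)\mapsto(y,\rho-|y|)$. Its Jacobian is $\operatorname{sgn}p_{n-1}$, and $\Lambda(p)\in\partial V$ exactly when $p_{n-1}=0$.

\emph{The fold $\operatorname{tri}$.} For $u\in[2m-1,2m+1]$, $m\in\mathbb{Z}$, let $\operatorname{tri}u=(-1)^m(u-2m)$. This triangle wave is $1$-Lipschitz and $4$-periodic, takes values in $[-1,1]$, equals $\pm1$ exactly at the odd integers and vanishes exactly at the even integers. Let $\epsilon(u)=\operatorname{tri}'(u)=(-1)^m$ on $(2m-1,2m+1)$ and $\epsilon(u)=0$ at odd integers.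

\emph{The shear $\chi$.} For $\xi=(y,u)\in\mathbb{R}^{n-2}\times\mathbb{R}$ let $N(\xi)=\max(|y|,|u|)$, and let
\[
A=\{N\le1\},\qquad\mathcal K=\{(\xi,\rho):N(\xi)\le\rho\}\subset\mathbb{R}^n,\qquad\mathcal K_1=\mathcal K\cap\{\rho\le1\}.
\]
Thus $\mathcal K$ is the cone over the solid cylinder $A$. The map $\chi(\xi,\rho)=(\xi,\rho-N(\xi))$ is a bi-Lipschitz homeomorphism of $\mathbb{R}^n$ with inverse $(\xi,t)\mapsto(\xi,t+N(\xi))$ and Jacobian $1$. It is homogeneous of degree $1$ and maps $\mathcal K$ onto $\overline H$ and $\partial\mathcal K$ onto $\partial H$.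

Now define $F:\mathbb{R}^{n-1}\times[-1,1]\to\overline H$ by
\[
F(p,u)=\chi\big(p',\|p\|u,\|p\|\big)=\Big(p',\ \|p\|u,\ \|p\|-\max\big(|p'|,\|p\||u|\big)\Big).
\]
This is a version of \eqref{eq:cone} whose image is a half-space instead of a cone.

\begin{lemma}\label{lem:F}
The map $F$ has the following properties, with $C=C(n)$.
\begin{itemize}
\item[(a)] $F(rp,u)=rF(p,u)$ for $r\ge0$, $F(p,u)=F(p^+,u)$, and $|F(p,u)|\le C\|p\|$.
\item[(b)] If $p_{n-1}=0$ or $|u|=1$, then $F(p,u)\in\partial H$.
\item[(c)] If $F(p,u)=F(\tilde p,\tilde u)$ and $\tilde p\ne0$, then $p^+=\tilde p^+$ and $u=\tilde u$.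
\item[(d)] $|F(p,u)-F(\tilde p,\tilde u)|\le C\big(|p-\tilde p|+\|p\||u-\tilde u|\big)$.
\item[(e)] $F$ is bi-Lipschitz on $\{p\in P_+:\frac12\le\|p\|\le\frac32\}\times[-1,1]$. It is locally bi-Lipschitz on $\{p_{n-1}\ne0\}\times(-1,1)$, with $J_F=-\|p\|\operatorname{sgn}p_{n-1}$.
\end{itemize}
\end{lemma}

\begin{proof}
Parts (a) and (b) are read off from the formula. For the rest write $F=\chi\circ E\circ(\Lambda\times\mathrm{id})$ with $E(y,\rho,u)=(y,\rho u,\rho)$. For $\rho>0$ the map $E$ is invertible, with inverse $(y,t,\rho)\mapsto(y,\rho,t/\rho)$; this gives (c). Part (d) follows from $\rho u-\tilde\rho\tilde u=\rho(u-\tilde u)+\tilde u(\rho-\tilde\rho)$. For $|\tilde t|\le\tilde\rho$ we have $|t/\rho-\tilde t/\tilde\rho|\le(|t-\tilde t|+|\rho-\tilde\rho|)/\rho$, so $E^{-1}$ is Lipschitz where $\rho$ is bounded below, which together with (d) gives the bi-Lipschitz claims. Finally $J_E=\det\begin{pmatrix}u&\rho\\1&0\end{pmatrix}=-\rho$, $J_\Lambda=\operatorname{sgn}p_{n-1}$ and $J_\chi=1$.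
\end{proof}

\subsection{The speed of winding}
We substitute $u=\operatorname{tri}\zeta$, where $\zeta$ runs with speed $\kappa=\hat\kappa(\log\frac1{\|p\|})$ in $z$. Two requirements compete. The Jacobian will be about $\|p\|\kappa$, so by \eqref{eq:polar} we need $\int^\infty\hat\kappa(s)^{1-n}ds<\infty$. The derivative contains the term $\|p\||\nabla\kappa|$, which is bounded when $\hat\kappa$ is Lipschitz. Linear growth of $\hat\kappa$ meets both requirements when $n\ge3$. For the surgery we also want $\kappa$ to be constant near a sequence of scales $r_j$, and $\zeta$ to be bounded on each line parallel to the axis.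

For $j\ge1$ let
\[
k_j=4^j-1,\qquad s_j=4^{j+1},\qquad r_j=e^{-s_j},\qquad a_j=r_ja,\quad a=(1,0,\dots,0)\in\mathbb{R}^{n-1}.
\]
The last coordinate of $a$ is $0$ because $n-1\ge2$. Let $\hat\kappa=k_1=3$ on $(-\infty,s_1+1]$, $\hat\kappa=k_j$ on $[s_j-1,s_j+1]$, and let $\hat\kappa$ be affine on each $[s_j+1,s_{j+1}-1]$, where its slope is $3\cdot4^j/(12\cdot4^j-2)<1$. On $[s_j-1,s_{j+1}-1]$ we have $\hat\kappa\ge k_j\ge\frac344^j$ and $s\le16\cdot4^j$. Therefore
\begin{equation}\label{eq:kappa}
3\le\hat\kappa(s)\le3+\max(s,0),\qquad\hat\kappa(s)\ge\tfrac3{64}s\ \ (s\ge15),\qquad k_jr_j\le1 .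
\end{equation}
For $p\ne0$ put
\[
\kappa(p)=\hat\kappa\Big(\log\frac1{\|p\|}\Big),\qquad w(z)=\frac z{\sqrt{1+z^2}},\qquad\zeta(p,z)=\kappa(p)\,w(z).
\]
Then $|w|<1$, $0<w'=(1+z^2)^{-3/2}\le1$, $\operatorname{lip}\kappa\le\sqrt2/\|p\|$, and $\|p\|\kappa(p)\le4\max(1,\|p\|)$ by \eqref{eq:kappa}. The \emph{tubes} are
\[
Z_j=\{(p,z):\|p-a_j\|\le r_j/2\}.
\]
In $Z_j$ we have $r_j/2\le\|p\|\le3r_j/2$, hence $|\log\frac1{\|p\|}-s_j|\le\log2<1$. So the tubes are disjoint, and
\begin{equation}\label{eq:tubezeta}
\zeta=k_jw(z)\in(-k_j,k_j)\quad\text{in }Z_j .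
\end{equation}

\subsection{The winding map}
Let $g_0=F(p,\operatorname{tri}\zeta)$ and $\omega_0=-\operatorname{sgn}(p_{n-1})\,\epsilon(\zeta)$ for $p\ne0$, let $g_0=0$ and $\omega_0=0$ on $I$, and let $f_0$ be $g_0$ with its last component multiplied by $\omega_0$. Let
\[
v=F(a,0)=(1,0,\dots,0)\in\partial H,\qquad v_j=r_jv=F(a_j,0).
\]

\begin{proposition}\label{prop:f0}
Let $R_0\ge1$, and let $C$ denote constants depending only on $n$, $R_0$ and $\alpha$.
\begin{itemize}
\item[(a)] $\operatorname{lip}f_0=\operatorname{lip}g_0\le C$ on $\{\|p\|<R_0\}$; in particular $f_0$ is locally Lipschitz.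
\item[(b)] $J_{f_0}=\|p\|\,\kappa(p)\,w'(z)>0$ a.e.
\item[(c)] $\int_{\{\|p\|,|z|<R_0\}}K_{f_0}^{n-1}\log^\alpha(e+K_{f_0})\,dx<\infty$ for $0\le\alpha<n-2$.
\item[(d)] $f_0=0$ on $I$, and $f_0(U)$ is a neighborhood of $0$ for every open set $U$ meeting $I$.
\item[(e)] $f_0^{-1}(v_j)$ consists of the $k_j$ points $(a_j,z)$ for which $k_jw(z)$ is an even integer.
\end{itemize}
\end{proposition}

\begin{proof}
(a) If the last component of $g_0(x_0)$ is positive, then by Lemma~\ref{lem:F}(b) we have $p_{n-1}\ne0$ at $x_0$ and $\zeta(x_0)$ is not an odd integer, so $\omega_0$ is a nonzero constant near $x_0$. Lemma~\ref{lem:unfold} gives $\operatorname{lip}f_0=\operatorname{lip}g_0$. Off the axis, Lemma~\ref{lem:F}(d) gives $\operatorname{lip}g_0\le C(1+\|p\|\operatorname{lip}\zeta)\le C(1+\sqrt2+\|p\|\kappa)\le C$. On the axis, $|g_0|\le C\|p\|$ gives $\operatorname{lip}g_0\le C$. Now use Lemma~\ref{lem:lip}.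

(b) The map $(p,z)\mapsto(p,\zeta)$ is a bijection of $\{p\ne0\}$ onto $\{p\neq0,|\zeta|<\kappa(p)\}$ with inverse $(p,\zeta)\mapsto(p,w^{-1}(\zeta/\kappa(p)))$. Both are locally Lipschitz, and the derivative is block triangular with determinant $\kappa w'$. By (L1) the set where $\zeta$ is odd is null. On the open set where $p_{n-1}\ne0$ and $\zeta$ is not odd, (L2) and Lemma~\ref{lem:F}(e) give $J_{g_0}=-\|p\|\operatorname{sgn}(p_{n-1})\,\epsilon(\zeta)\,\kappa w'=\omega_0\|p\|\kappa w'$. There $\omega_0=\pm1$ is locally constant, so $J_{f_0}=\omega_0J_{g_0}$.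

(c) For $|z|<R_0$ we have $w'\ge1/C$, so by (a) and (b), $K_{f_0}\le C/(\|p\|\kappa)=Ce^s/\hat\kappa(s)$ with $s=\log\frac1{\|p\|}$, and $\log(e+K_{f_0})\le C(1+|s|)$. By \eqref{eq:polar} and \eqref{eq:kappa} the integral is at most
\[
C\int_{-\log R_0}^\infty\hat\kappa(s)^{1-n}(1+|s|)^\alpha\,ds\le C+C\int_{15}^\infty s^{1-n+\alpha}\,ds,
\]
which is finite because $\alpha<n-2$.

(d) Let $U\supset\{\|p\|<\eta\}\times[z_0-\eta,z_0+\eta]$. Since $\kappa(p)\to\infty$ as $p\to0$, there is $\eta'\le\eta$ such that for $0<\|p\|<\eta'$ the function $\zeta(p,\cdot)$ maps $[z_0-\eta,z_0+\eta]$ onto an interval of length at least $4$, a full period of $\operatorname{tri}$. Let $b=(y,b_{n-1},b_n)\ne0$ with $\rho:=|b_n|+N(y,b_{n-1})<\eta'$. Take $p'=y$ and $|p_{n-1}|=\rho-|y|$, so that $\|p\|=\rho$, and take $z\in[z_0-\eta,z_0+\eta]$ with $\operatorname{tri}\zeta=b_{n-1}/\rho$. Then $g_0(p,z)=(y,b_{n-1},|b_n|)$. If $b_n\ne0$, then $\omega_0\neq0$, and the sign of $p_{n-1}$, which does not affect $\zeta$, can be chosen so that $\omega_0=\operatorname{sgn}b_n$.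 Thus $b\in f_0(U)$.

(e) Since $v_j\in\partial H$, we have $f_0=v_j$ exactly when $g_0=F(a_j,0)$. By Lemma~\ref{lem:F}(c) this means $p^+=a_j$, that is $p=a_j$, and $\operatorname{tri}\zeta=0$. By \eqref{eq:tubezeta}, $\zeta$ runs once through $(-k_j,k_j)$ on this line, and this interval contains $k_j$ even integers because $k_j$ is odd.
\end{proof}

\section{Removing a value}\label{sec:surgery}

\subsection{The picture for $n=3$}\label{sec:picture}
Let $n=3$, $p=(p_1,p_2)$ and $\rho=|p_1|+|p_2|$. Then $A=[-1,1]^2$ is a square, and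
\[
f_0(p_1,p_2,z)=\rho\,\Big(y,\ \operatorname{tri}\zeta,\ \pm\big(1-\max(|y|,|\operatorname{tri}\zeta|)\big)\Big),\qquad y=p_1/\rho .
\]
With $\rho=e^{-T}$, the cylinder $\{\|p\|=e^{-T}\}$ is wrapped around the surface $\{N(b_1,b_2)+|b_3|=e^{-T}\}$ of a double pyramid. The lines $p_2=0$ and the curves where $\zeta$ is odd cut the cylinder into cells, which go alternately to the upper and the lower half of the surface. This is a Zorich-type map in the variables $(y,T,\zeta)$: it is exponential in $T$ and periodic in the other variables, like $e^{-T+i\zeta}$ in the plane, and it takes the value $0$ only at $T=\infty$.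

We want to change $f_0$ inside the tube $Z_j$, keeping it on $\partial Z_j$, so that it omits $v_j$. Put $q=p-a_j$, $k=k_j$. Because $a_j$ lies on the fold $p_2=0$, the surface $\partial Z_j$ is cut into cells exactly as the cylinders above, and $f_0$ maps these cells alternately onto the upper and lower half of a closed surface around $v_j$. After a bi-Lipschitz change of coordinates in the target (the map $\Gamma$ below), these boundary values are the level $T=0$ of a Zorich-type map centered at $v_j$. It remains to choose the exponential variable $T$ and the periodic variable $u$ inside the tube, with $(T,u)=(0,\zeta)$ on the boundary.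

The obvious choice is $(T,u)=(\sigma,\zeta)$ with $\sigma=\log\frac{r_j}{2\|q\|}$. It fails twice. The line $q=0$ has $T=\infty$ and is mapped to $v_j$. Moreover, the $p$-directions are stretched by $1/\|q\|$ and the $z$-direction by $k$, so the distortion is about $1/(k\|q\|)$, and by \eqref{eq:polar} each unit of depth $\sigma$ contributes about $k^{1-n}$ to $\int K^{n-1}$. Infinite depth has infinite cost.

Finite depth is affordable, and depth $2k$ suffices to remove the winding. Figure~\ref{fig:bend} shows how: each curve $u=c$ enters the rectangle $[0,2k]\times[-k,k]$ in the direction of $\sigma$ and is turned into the direction of $\zeta$ at depth $\sigma=k-c$. At depth $2k$ the variable $u$ is the constant $-k$, and $T=3k+\zeta$ now runs along the tube. Since $-k\equiv1\pmod4$, for each fixed $z$ the curve $\sigma=2k$ around $a_j$ is mapped two-to-one onto the edge $[-1,1]\times\{1\}$ of the square $A$ at level $T$. We fill the disk bounded by this curve by mapping its upper half onto the whole square $A$, with the upper arc going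 to that edge and the diameter to the other three edges, and by reflecting for the lower half. Each such disk then covers the closed surface of level $T=3k+\zeta<4k$ around $v_j$, and $v_j$ is never reached. The cost of the $j$-th tube is about $2k_j\cdot k_j^{1-n}=2k_j^{2-n}$, which is summable because $n\ge3$ and $k_j$ grows geometrically. For $n=2$ the same count would give a cost of order one for every tube.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.7]
\draw (0,-3) rectangle (6,3);
\draw[dashed] (0,3) -- (6,-3);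
\draw[->,thick] (0,2) node[left]{$u=2$} -- (1,2) -- (1,3);
\draw[->,thick] (0,1) node[left]{$1$} -- (2,1) -- (2,3);
\draw[->,thick] (0,0) node[left]{$0$} -- (3,0) -- (3,3);
\draw[->,thick] (0,-1) node[left]{$-1$} -- (4,-1) -- (4,3);
\draw[->,thick] (0,-2) node[left]{$-2$} -- (5,-2) -- (5,3);
\node[below] at (0,-3) {$\sigma=0$};
\node[below] at (6,-3) {$\sigma=2k$};
\node[right] at (6,3) {$\zeta=k$};
\node[right] at (6,0) {$u=-k$};
\node[above] at (3,3.1) {$T=2\sigma$};
\end{tikzpicture}
\caption{The bend $(T,u)=h_k(\sigma,\zeta)$ on the rectangle $0\le\sigma\le2k$, $|\zeta|\le k$, for $k=3$. The L-shaped curves are level sets of $u$, and $T$ increases along the arrows. Below the dashed line $\sigma+\zeta=k$ the bend is the identity. On the left side $(T,u)=(0,\zeta)$; on the right side $u=-k$ is constant and $T=3k+\zeta$.}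
\label{fig:bend}
\end{figure}

The rest of this section constructs the ingredients for general $n$.

\subsection{Logarithmic coordinates and the exponential map}
For $q\in\mathbb{R}^{n-1}\setminus\{0\}$ let $Y(q)=q'/\|q\|$. Then $|Y|\le1$, with equality exactly when $q_{n-1}=0$. The map $q\mapsto(Y(q),\log\frac1{\|q\|})$ is $\Lambda$ followed by the diffeomorphism $(y,\rho)\mapsto(y/\rho,-\log\rho)$ of $\{\rho>0\}$ onto $\mathbb{R}^{n-1}$, whose derivative is block triangular with determinant $-\rho^{1-n}$ and has norm at most $C/\rho$ on $V$. Hence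
\begin{equation}\label{eq:logpolar}
\operatorname{lip}\Big(Y,\log\tfrac1{\|q\|}\Big)\le\frac C{\|q\|},\qquad\det D\Big(Y,\log\tfrac1{\|q\|}\Big)=-\operatorname{sgn}(q_{n-1})\,\|q\|^{1-n},
\end{equation}
and the map is locally bi-Lipschitz on $\{q_{n-1}\ne0\}$.

Let $Q(y,T,u)=e^{-T}(y,u,1)$, a diffeomorphism of $\mathbb{R}^n$ onto $\{\rho>0\}$. We always order the variables as $(y,T,u)$. If $\xi=(y,u)\in A$ and $T\ge0$, then $Q(y,T,u)\in\mathcal K_1\setminus\{0\}$; it lies on $\partial\mathcal K$ if $\xi\in\partial A$, and in the interior of $\mathcal K_1$ if $\xi\in\operatorname{int}A$ and $T>0$. The columns of $e^TDQ$ are $e_1,\dots,e_{n-2}$, $-(y,u,1)$, $e_{n-1}$. Adding multiples of the other columns turns the $T$-column into $-e_n$, and one transposition gives determinant $1$. Since $|(y,u,1)|\le\sqrt3$ on $A$,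
\begin{equation}\label{eq:Q}
|DQ|\le3e^{-T}\ \text{ for }(y,u)\in A,\qquad J_Q=e^{-nT}.
\end{equation}
Note that $F(p,u)=\chi\big(Q(Y(p),\log\frac1{\|p\|},u)\big)$: the winding map is $\chi\circ Q$ in logarithmic coordinates, folded.

\subsection{A cone chart at $v$}
We need an analogue of $\chi$ with vertex at $v$ instead of $0$ that reproduces the values of $F$ on the boundary of the tube. The values of $F$ on the half-tube $\{p\in P_+:\|p-a\|\le\frac12\}\times[-1,1]$ fill a region of $\overline H$ containing $v$, and the half-tube is, through $\Lambda$, a prism. So the task is to map the cone $\mathcal K_1$ onto a prism, fixing the top face and the vertex.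

\begin{lemma}\label{lem:Gamma}
There is a bi-Lipschitz map $\Gamma:\mathcal K_1\to\overline H$, positive on $\operatorname{int}\mathcal K_1$, such that
\begin{itemize}
\item[(a)] $\Gamma(\theta',u,1)=F(a+\frac12\theta,u)$ whenever $\|\theta\|=1$ and $|u|\le1$;
\item[(b)] $\Gamma(\mathcal K_1\cap\partial\mathcal K)\subset\partial H$;
\item[(c)] $\Gamma(0)=v$;
\item[(d)] $\Gamma(\mathcal K_1)=F\big(\{\|p-a\|\le\frac12\}\times[-1,1]\big)$.
\end{itemize}
\end{lemma}

\begin{proof}
Let $\Pi=\{(y,u,\rho):|y|\le\rho\le1,\ |u|\le1\}$. Use the coordinates $(y,u,t)$, $t=\rho-\frac12$, centered at $(0,0,\frac12)$, and let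
\[
M=\max\big(2(N(y,u)-t),\,2t\big),\qquad M'=\max\big(2(|y|-t),\,2t,\,|u|\big).
\]
These functions are Lipschitz and homogeneous of degree $1$. We have $M\ge N(y,u)$ and $M'\ge\max(|y|,|u|)$, because a maximum of two numbers is at least their mean, and both equal $2|t|$ when $(y,u)=0$; so they are positive off the center. Moreover $\{M\le1\}=\mathcal K_1$ and $\{M'\le1\}=\Pi$. Let $\Theta$ be the radial map of Lemma~\ref{lem:radial}. It maps $\mathcal K_1$ onto $\Pi$, interior $\{M<1\}$ onto interior $\{M'<1\}$, and it is positive. On the top face $A\times\{1\}$ ($t=\frac12$) and at the vertex $0$ ($t=-\frac12$, $y=0$, $u=0$) we have $M=M'=1$, so $\Theta$ fixes these points.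

Let $\iota(y,u,\rho)=\big(a+\frac12(y,\rho-|y|),u\big)$. This is a bi-Lipschitz bijection of $\Pi$ onto $\{p\in P_+:\|p-a\|\le\frac12\}\times[-1,1]$ that preserves interiors. It is negative, because it is $\Lambda^{-1}$, a dilation and a translation in the variables $(y,\rho)$, preceded by the transposition of $u$ and $\rho$. On its image $\frac12\le\|p\|\le\frac32$, so $F$ is bi-Lipschitz and negative there by Lemma~\ref{lem:F}(e). Thus $\Gamma=F\circ\iota\circ\Theta$ is bi-Lipschitz and positive.

Since $a_{n-1}=0$, we have $(a+\frac12\theta)^+=a+\frac12\theta^+$. For $\|\theta\|=1$ we get $\iota(\Theta(\theta',u,1))=\iota(\theta',u,1)=(a+\frac12\theta^+,u)$, which gives (a), and the same remark gives (d). Next, $\Gamma(0)=F(\iota(0))=F(a,0)=v$. For (b), let $b=(y,u,\rho)\in\mathcal K_1$ with $\rho=N(y,u)$, and let $\Theta(b)=(\tilde y,\tilde u,\tilde\rho)$. We claim that $|\tilde y|=\tilde\rho$ or $|\tilde u|=1$. If $\rho=1$, then $\Theta(b)=b$ and $N(y,u)=1$ gives the claim. If $\rho<1$, then $\Theta(b)$ is not in the top face, since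 $\Theta$ is injective and fixes that face; so $2\tilde t<1$, while $M'(\Theta(b))=M(b)=1$, and one of the other two entries of $M'$ equals $1$. In either case $\iota(\Theta(b))$ has $p_{n-1}=0$ or $|u|=1$, and Lemma~\ref{lem:F}(b) applies.
\end{proof}

\subsection{The bend and the cap}
For $k>0$ define $h_k:\mathbb{R}^2\to\mathbb{R}^2$ by
\[
(T,u)=h_k(\sigma,\zeta)=(\sigma,\zeta)+\max(\sigma+\zeta-k,0)\,(1,-1).
\]
So $h_k$ is the identity for $\sigma+\zeta\le k$ and equals $(2\sigma+\zeta-k,\,k-\sigma)$ for $\sigma+\zeta\ge k$; both linear parts have determinant $1$. Since $T+u=\sigma+\zeta$, the inverse is $(T,u)-\max(T+u-k,0)(1,-1)$, and $h_k$ is $3$-bi-Lipschitz for every $k$. For $|\zeta|\le k$,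
\begin{equation}\label{eq:bend}
T\ge\sigma,\qquad h_k(0,\zeta)=(0,\zeta),\qquad h_k(2k,\zeta)=(3k+\zeta,-k).
\end{equation}
The inequality $T\ge\sigma$ will keep $f$ Lipschitz: the factor $e^{-T}$ in \eqref{eq:Q} absorbs the stretching $e^\sigma$ of the logarithmic coordinates.

The cap maps half of the innermost ball, which is a truncated cone through $\Lambda$, onto $A$.

\begin{lemma}\label{lem:psi}
Let $V_1=\{(y,\rho):|y|\le\rho\le1\}\subset\mathbb{R}^{n-1}$. There is a positive bi-Lipschitz homeomorphism $\psi:V_1\to A$ with $\psi(\partial V_1)=\partial A$, $\psi(\operatorname{int}V_1)=\operatorname{int}A$ and $\psi(y,1)=(y,1)$ for $|y|\le1$.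
\end{lemma}

\begin{proof}
In coordinates $(y,t)$ centered at $(0,\frac12)$ let $M=\max(2(|y|-t),2t)$ and $M'=\max(|y|,2t,-\frac23t)$. Both are at least $|y|$ and are positive for $y=0$, $t\ne0$. We have $\{M\le1\}=V_1$, $\{M'\le1\}=\{|y|\le1,-\frac32\le t\le\frac12\}=A$, and $M=M'=1$ for $t=\frac12$, $|y|\le1$. Let $\psi$ be the radial map of Lemma~\ref{lem:radial}.
\end{proof}

\section{Proof of Theorem~\ref{thm:main}}\label{sec:proof}

\subsection{Definition of $f$}
Let $\mu_j=2e^{2k_j}/r_j$, and in the tube $Z_j$ write $q=p-a_j$. We divide $\{p\ne0\}$ into the \emph{outer region} $\mathcal O$, the \emph{shells} $\mathcal S_j$ and the \emph{cores} $\mathcal C_j$: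
\[
\mathcal O=\{p\ne0\}\setminus\bigcup_j\operatorname{int}Z_j,\qquad\mathcal S_j=\{\mu_j^{-1}\le\|q\|\le r_j/2\},\qquad\mathcal C_j=\{\|q\|\le\mu_j^{-1}\}.
\]
These regions are closed in $\{p\ne0\}$ and locally finite there. Define $g:\mathbb{R}^n\to\overline H$ as follows.
\begin{itemize}
\item On $I$, $g=0$. On $\mathcal O$, $g=g_0=F(p,\operatorname{tri}u)$ with $u=\zeta$.
\item On $\mathcal S_j$, let $\sigma=\log\frac{r_j}{2\|q\|}\in[0,2k_j]$ and $(T,u)=h_{k_j}(\sigma,\zeta)$, and put $g=r_j\Gamma(Q(D))$ with $D=(Y(q),T,\operatorname{tri}u)$.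
\item On $\mathcal C_j$, let $T=3k_j+\zeta$ and $(\psi',\psi_{n-1})=\psi(\Lambda(\mu_jq))\in A$, and put $g=r_j\Gamma(Q(D))$ with $D=(\psi',T,\psi_{n-1})$.
\end{itemize}
In the shell $T\ge\sigma\ge0$ by \eqref{eq:bend}, and in the core $T>2k_j$ by \eqref{eq:tubezeta}, so $Q(D)\in\mathcal K_1$ and the formulas make sense.

\emph{The formulas agree on $\mathcal O\cap\mathcal S_j$.} There $\sigma=0$, so $(T,u)=(0,\zeta)$, and $p=a_j+\frac{r_j}2\theta$ with $\|\theta\|=1$ and $Y(q)=\theta'$. By Lemmas~\ref{lem:Gamma}(a) and~\ref{lem:F}(a),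
\[
r_j\Gamma(\theta',\operatorname{tri}\zeta,1)=r_jF\big(a+\tfrac12\theta,\operatorname{tri}\zeta\big)=F(p,\operatorname{tri}\zeta).
\]
The function $u$ also agrees, so $u$ is continuous on $\mathcal O\cup\bigcup_j\mathcal S_j$.

\emph{The formulas agree on $\mathcal S_j\cap\mathcal C_j$.} There $\sigma=2k_j$, so the shell has $(T,u)=(3k_j+\zeta,-k_j)$, and $\operatorname{tri}(-k_j)=1$ because $-k_j=1-4^j\equiv1\pmod4$. Thus $D=(Y(q),3k_j+\zeta,1)$. In the core, $\Lambda(\mu_jq)=(Y(q),1)$ is fixed by $\psi$, which gives the same $D$.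

So $g$ is well defined. Let
\[
\omega=-\operatorname{sgn}(p_{n-1})\,\epsilon(u)\ \text{ on }\mathcal O\cup\bigcup_j\mathcal S_j,\qquad\omega=-\operatorname{sgn}(p_{n-1})\ \text{ on }\operatorname{int}\mathcal C_j,\qquad\omega=0\ \text{ on }I,
\]
and define $f=(g_1,\dots,g_{n-1},\omega g_n)$. Then $f=0$ on $I$, and $f=f_0$ on $\mathcal O$.

\emph{Lemma~\ref{lem:unfold} applies to $g$ and $\omega$.} We first show that $g_n=0$ at every point where $p_{n-1}=0$, and at every point of $\mathcal O\cup\bigcup_j\mathcal S_j$ where $u$ is odd. On $I$ this is trivial, and on $\mathcal O$ it is Lemma~\ref{lem:F}(b). In a tube $q_{n-1}=p_{n-1}$. On $\mathcal S_j$ the conditions give $|Y(q)|=1$ or $|\operatorname{tri}u|=1$, and on $\mathcal C_j$ the condition $p_{n-1}=0$ gives $\Lambda(\mu_jq)\in\partial V_1$ and so $\psi(\Lambda(\mu_jq))\in\partial A$. In both cases $Q(D)\in\mathcal K_1\cap\partial\mathcal K$, and $g\in\partial H$ by Lemma~\ref{lem:Gamma}(b). Now let $g_n(x_0)>0$. Then $p_{n-1}\ne0$ at $x_0$, and $x_0\notin\mathcal S_j\cap\mathcal C_j$,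 where $u=-k_j$ is odd. So either $x_0$ is in the interior of a core, or it lies in the open set $\{p\ne0\}\setminus\bigcup_j\mathcal C_j$, on which $u$ is continuous, and $u(x_0)$ is not odd. In both cases $\omega$ is a nonzero constant near $x_0$.

\subsection{The values $v_j$ are omitted}
Clearly $v_j=r_jv\ne0$ and $v_j\to0$. If $f(x)=v_j$, then $g_n(x)=|f_n(x)|=0$ and so $g(x)=v_j=F(a_j,0)$. We exclude this region by region. On $I$, $g=0$. On $\mathcal O$, Lemma~\ref{lem:F}(c) would give $p^+=a_j$, so $p=a_j$, which is not in $\mathcal O$. On $Z_j$, $g=r_j\Gamma(Q(D))$ with $Q(D)\ne0$, and $\Gamma$ is injective with $\Gamma(0)=v$. On $Z_i$ with $i\ne j$, Lemma~\ref{lem:Gamma}(d) and homogeneity give $g=F(\tilde p,\tilde u)$ with $\|\tilde p-a_i\|\le r_i/2$; equality with $F(a_j,0)$ would give $\tilde p=a_j$, contradicting the disjointness of the tubes. Hence $v_j\notin f(\mathbb{R}^n)$.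

\subsection{The Lipschitz bound}
Fix $R_0\ge1$; constants $C$ and $c>0$ depend only on $n$, $R_0$ and, later, $\alpha$. By Lemmas~\ref{lem:unfold} and~\ref{lem:lip} it suffices to bound $\operatorname{lip}g$ on the convex set $\{\|p\|<R_0\}$.

On the axis this follows from $|g|\le C\|p\|$, which holds on $\mathcal O$ by Lemma~\ref{lem:F}(a) and on $Z_j$ because $|g|\le r_j\max|\Gamma|$ and $\|p\|\ge r_j/2$. A point $x_0$ off the axis has a neighborhood that meets only the (at most two) regions containing $x_0$, so $\operatorname{lip}g(x_0)$ is the largest of the values of $\operatorname{lip}$ at $x_0$ for the restrictions of $g$ to these regions. For $\mathcal O$ use Proposition~\ref{prop:f0}(a). In the tube, $\operatorname{lip}\zeta\le k_j\le1/r_j$ by \eqref{eq:tubezeta} and \eqref{eq:kappa}. With \eqref{eq:logpolar} and the Lipschitz bounds for $h_{k_j}$, $\operatorname{tri}$, $\psi$ and $\Lambda$ we obtain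
\begin{equation}\label{eq:lipD}
\operatorname{lip}D\le C\Big(\frac1{\|q\|}+k_j\Big)\le\frac C{\|q\|}\ \text{ on }\mathcal S_j,\qquad\operatorname{lip}D\le C(\mu_j+k_j)\le C\mu_j\ \text{ on }\mathcal C_j .
\end{equation}
By \eqref{eq:Q}, $\operatorname{lip}g\le Cr_je^{-T}\operatorname{lip}D$. On $\mathcal S_j$ we have $r_j/\|q\|=2e^\sigma\le2e^T$, and on $\mathcal C_j$ we have $r_j\mu_j=2e^{2k_j}\le2e^T$. So $\operatorname{lip}g\le C$ in both, and $f$ is locally Lipschitz.

\subsection{The Jacobian}
The axis and the boundaries of the regions are null sets. In the interior of $\mathcal O$ we have $J_f=J_{f_0}>0$ a.e.\ by Proposition~\ref{prop:f0}(b). It remains to treat the open shells and cores, where we also remove the null set $\{p_{n-1}=0\}$.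

\emph{Shell.} The map $(p,z)\mapsto(Y(q),\sigma,\zeta)$ is locally bi-Lipschitz, with Jacobian $-\operatorname{sgn}(p_{n-1})\|q\|^{1-n}k_jw'(z)$ by \eqref{eq:logpolar} and \eqref{eq:tubezeta}. Composing with $h_{k_j}$ in the last two variables preserves both properties. By (L1) the set where $u$ is odd is null; off this closed set $\operatorname{tri}$ is a local isometry with derivative $\epsilon(u)$. Hence $D$ is locally bi-Lipschitz there, and
\begin{equation}\label{eq:JS}
J_D=\omega\,\|q\|^{1-n}k_jw'(z).
\end{equation}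

\emph{Core.} The map $(p,z)\mapsto(\psi',\psi_{n-1},T)$ is the product of $p\mapsto\psi(\Lambda(\mu_jq))$ and $z\mapsto3k_j+k_jw(z)$. It is locally bi-Lipschitz with Jacobian $J_\psi\cdot\operatorname{sgn}(p_{n-1})\,\mu_j^{n-1}k_jw'(z)$, where $J_\psi\ge c$ a.e.\ by (L3). Passing to the order $(\psi',T,\psi_{n-1})$ is one transposition, so
\begin{equation}\label{eq:JC}
\omega J_D\ge c\,\mu_j^{n-1}k_jw'(z).
\end{equation}

In both cases $T>0$ and the $A$-component of $D$ lies in $\operatorname{int}A$, so $Q\circ D$ is a locally bi-Lipschitz map into $\operatorname{int}\mathcal K_1$, and (L2) applies to $g=r_j\Gamma\circ Q\circ D$. Let $\Gamma$ be $L$-bi-Lipschitz. Since $\omega=\pm1$ is locally constant on the sets considered, (L3), \eqref{eq:Q} and the positivity of $\Gamma$ give, writing $D'$ for the derivative of $D$,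
\[
J_f=\omega J_g\ge r_j^nL^{-n}e^{-nT}\,\omega J_D>0,\qquad|Df|\le3r_jLe^{-T}|D'| .
\]
Thus $J_f>0$ a.e.\ in $\mathbb{R}^n$. The factors $r_je^{-T}$ cancel in the quotient, and
\begin{equation}\label{eq:K}
K_f\le(3L^2)^n\,\frac{|D'|^n}{|J_D|}\quad\text{a.e. in }Z_j .
\end{equation}

\subsection{Integrability of the distortion}
Let $0\le\alpha<n-2$, let $E=\{\|p\|<R_0,|z|<R_0\}$, on which $w'\ge c$, and write $\Xi=K_f^{n-1}\log^\alpha(e+K_f)$. The integral of $\Xi$ over $E\cap\mathcal O$ is finite by Proposition~\ref{prop:f0}(c). From \eqref{eq:lipD}--\eqref{eq:K},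
\[
K_f\le\frac C{k_j\|q\|}\ \text{ on }E\cap\mathcal S_j,\qquad K_f\le\frac{C\mu_j}{k_j}\ \text{ on }E\cap\mathcal C_j .
\]
In both sets $K_f\le C\mu_j=2Ce^{2k_j+s_j}$, so $\log(e+K_f)\le C4^j$. By \eqref{eq:polar}, the integral of $\|q\|^{1-n}$ over the cross section of the shell is $c_n$ times its logarithmic depth $2k_j$, and the cross section of the core has volume $C\mu_j^{1-n}$. Using $k_j\ge\frac344^j$,
\[
\int_{E\cap\mathcal S_j}\Xi\le Ck_j^{1-n}4^{j\alpha}\cdot2k_j\le C4^{-j(n-2-\alpha)},\qquad\int_{E\cap\mathcal C_j}\Xi\le Ck_j^{1-n}4^{j\alpha}\le C4^{-j(n-1-\alpha)} .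
\]
Both sums over $j$ converge because $\alpha<n-2$. Every bounded set lies in some $E$, and the proof of Theorem~\ref{thm:main} is complete. \hfill$\square$

\begin{remark}
The restriction $\alpha<n-2$ enters twice, in Proposition~\ref{prop:f0}(c) and in the shells, and in the same way: a logarithmic length comparable to $4^j$ is paid at the rate $4^{j(1-n+\alpha)}$. On this scale the surgery costs no more than the winding itself.
\end{remark}

\section{Proof of Theorem~\ref{thm:positive}}\label{sec:positive}

The notation of Sections~\ref{sec:winding}--\ref{sec:proof} is not used here. Let $f$ be nonconstant, and put $K=K_f$, $J=J_f$ and $\beta=\alpha/n>n-2$. Then $J\ge0$ and $|Df|^n\le KJ$ a.e., and $K\in L^{n-1}_{\rm loc}(\Omega)$. The hypotheses are preserved when $f$ is replaced by $f-y$ or precomposed with a rotation, so every statement about $f^{-1}(0)$ holds for every fiber $f^{-1}(y)$.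

The plan is to show that the fibers of $f$ are totally disconnected and that $f$ has positive degree; openness and discreteness then follow from degree theory. To see that $f^{-1}(0)$ is small, we study $u=\log\log\frac1{|f|}$, which is infinite exactly on $f^{-1}(0)$. The function $\log\log\frac1{|y|}$ is suited to this because it is unbounded at $0$ although the $n$-th power of its gradient, $|y|^{-n}\log^{-n}\frac1{|y|}$, is integrable there.

\subsection{Standard facts}
For a ball $D\subset\mathbb{R}^m$ and $\phi\in W^{1,1}(D)$ with mean value $\phi_D$, the \emph{Poincar\'e inequality} states that $\int_D|\phi-\phi_D|\le C(D)\int_D|\nabla\phi|$. Consequently, for $S\subset D$ of positive measure,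
\begin{equation}\label{eq:poincare}
|\phi_S-\phi_D|\le\frac{C(D)}{|S|}\int_D|\nabla\phi| .
\end{equation}
For a bounded open set $U\subset\mathbb{R}^n$, a continuous map $f:\overline U\to\mathbb{R}^n$ and $y\notin f(\partial U)$, the \emph{degree} $\deg(f,U,y)$ is an integer with the following properties.
\begin{itemize}
\item[(D1)] If $\deg(f,U,y)\ne0$, then $y\in f(U)$.
\item[(D2)] $\deg(f,U,\cdot)$ is constant on each component of $\mathbb{R}^n\setminus f(\partial U)$.
\item[(D3)] If $\sup_{\partial U}|f-\tilde f|<\operatorname{dist}(y,f(\partial U))$, then $\deg(\tilde f,U,y)=\deg(f,U,y)$.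
\item[(D4)] If $U_1,\dots,U_N\subset U$ are disjoint open sets whose union contains $f^{-1}(y)\cap U$, then $\deg(f,U,y)=\sum_i\deg(f,U_i,y)$.
\item[(D5)] If $f$ is smooth near $\overline U$ and $\eta\in C_c(\mathbb{R}^n\setminus f(\partial U))$, then $\int_U\eta(f)J_f\,dx=\int\eta(b)\deg(f,U,b)\,db$.
\end{itemize}

\subsection{Energy estimates for $\log\log(1/|f|)$}
For $0<\varepsilon<e^{-e}$ and $0\le t<e^{-e}$ let
\[
\ell_\varepsilon(t)=\log(t^2+\varepsilon^2)^{-1/2}\ge1,\qquad g_\varepsilon(t)=(t^2+\varepsilon^2)^{-n/2}\ell_\varepsilon(t)^{-n}.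
\]
On a ball $B\Subset\Omega$ where $|f|<e^{-e}$ put $u_\varepsilon=\log\ell_\varepsilon(|f|)\ge0$ and $A_\varepsilon=g_\varepsilon(|f|)J$. The function $u_\varepsilon$ is a smooth function of $f$, hence continuous and in $W^{1,n}(B)$. We have $u_\varepsilon\le u$ and $u_\varepsilon=\log\log\frac1\varepsilon$ on $f^{-1}(0)$. Since $\ell_\varepsilon'(t)=-t/(t^2+\varepsilon^2)$, we have $|\ell_\varepsilon'|/\ell_\varepsilon\le g_\varepsilon^{1/n}$, and therefore
\begin{equation}\label{eq:gradu}
|\nabla u_\varepsilon|\le g_\varepsilon(|f|)^{1/n}|Df|\le(KA_\varepsilon)^{1/n}.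
\end{equation}
If the multiplicity of $f$ were bounded, a change of variables would bound $\int A_\varepsilon$ by a multiple of $\int g_\varepsilon(|y|)\,dy$. No such bound is available. Instead we write $g_\varepsilon(|y|)$ as the divergence of a vector field and integrate by parts; the factor $|Df|^{n-1}$ that appears is what brings in $K^{n-1}$.

\begin{lemma}\label{lem:energy}
Let $B'\Subset B\Subset\Omega$ be balls with $|f|<e^{-e}$ on $B$, and let $\Phi(t)=t^{n-1}\log^\beta(e+t)$. Then, uniformly in $\varepsilon$,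
\[
\text{\rm(a)}\ \int_{B'}A_\varepsilon\le C,\qquad\text{\rm(b)}\ \int_{B'}|\nabla u_\varepsilon|\le C,\qquad\text{\rm(c)}\ \int_{B'}\Phi(|\nabla u_\varepsilon|)\le C .
\]
\end{lemma}

\begin{proof}
(a) Let $H_\varepsilon(t)=\int_0^t\tau^{n-1}g_\varepsilon(\tau)\,d\tau$ and
\[
X_\varepsilon(y)=y\,|y|^{-n}H_\varepsilon(|y|)=y\int_0^1s^{n-1}g_\varepsilon(s|y|)\,ds .
\]
The second form shows that $X_\varepsilon$ is smooth on $\{|y|<e^{-e}\}$, because $g_\varepsilon(t)$ is a smooth function of $t^2$. With $\lambda(t)=t^{-n}H_\varepsilon(t)$ we have $\operatorname{div}X_\varepsilon=n\lambda+t\lambda'=t^{1-n}H_\varepsilon'(t)=g_\varepsilon(t)$ at $t=|y|$. We claim that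
\begin{equation}\label{eq:X}
|X_\varepsilon(y)|=t^{1-n}H_\varepsilon(t)\le2^{(n-1)/2}(t^2+\varepsilon^2)^{-(n-1)/2}\ell_\varepsilon(t)^{1-n}=2^{(n-1)/2}g_\varepsilon(t)^{(n-1)/n}.
\end{equation}
For $t\ge\varepsilon$, use $\tau^{n-1}(\tau^2+\varepsilon^2)^{-n/2}\le\tau/(\tau^2+\varepsilon^2)=-\ell_\varepsilon'(\tau)$ to get $H_\varepsilon(t)\le\int_0^t-\ell_\varepsilon'\ell_\varepsilon^{-n}\le\ell_\varepsilon(t)^{1-n}$, and $t^2\ge\frac12(t^2+\varepsilon^2)$. For $t<\varepsilon$, since $\ell_\varepsilon\ge1$ is decreasing, $H_\varepsilon(t)\le t^n\varepsilon^{-n}\ell_\varepsilon(t)^{-n}\le t^{n-1}\varepsilon^{1-n}\ell_\varepsilon(t)^{1-n}$, and $\varepsilon^2\ge\frac12(t^2+\varepsilon^2)$.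

Let $\varphi\in C_c^\infty(B)$ with $0\le\varphi\le1$ and $\varphi=1$ on $B'$. Then
\begin{equation}\label{eq:ibp}
\int\varphi^n(\operatorname{div}X_\varepsilon)(f)\,J=-\int\sum_{i=1}^nX_{\varepsilon,i}(f)\,\det D(f_1,\dots,f_{i-1},\varphi^n,f_{i+1},\dots,f_n).
\end{equation}
For smooth $f$ this is seen as follows. The rows of the cofactor matrix of $Df$ are divergence free, so $\int\det D(f_1,\dots,\phi,\dots,f_n)=0$ when the $i$-th entry $\phi$ is smooth with compact support. Take $\phi=\varphi^nX_{\varepsilon,i}(f)$, whose gradient is $X_{\varepsilon,i}(f)\nabla\varphi^n+\varphi^n\sum_k\partial_kX_{\varepsilon,i}(f)\nabla f_k$; in the determinant only $k=i$ survives. Summing over $i$ gives \eqref{eq:ibp}. In general, apply this to mollifications of $f$, which converge uniformly and in $W^{1,n}$ near $\operatorname{supp}\varphi$, so that their Jacobians and cofactor matrices converge in $L^1$.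

The integrand on the right of \eqref{eq:ibp} is at most $n\varphi^{n-1}|\nabla\varphi||X_\varepsilon(f)||Df|^{n-1}$ in absolute value. Let $\mathcal I=\int\varphi^nA_\varepsilon$, which is finite since $g_\varepsilon$ is bounded. By \eqref{eq:X}, $|Df|^{n-1}\le(KJ)^{(n-1)/n}$ and H\"older's inequality,
\[
\mathcal I\le C\int(\varphi^nA_\varepsilon)^{\frac{n-1}n}|\nabla\varphi|K^{\frac{n-1}n}\le C\,\mathcal I^{\frac{n-1}n}\Big(\int|\nabla\varphi|^nK^{n-1}\Big)^{1/n}.
\]
So $\mathcal I\le C\int|\nabla\varphi|^nK^{n-1}$, independently of $\varepsilon$.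

(b) Since $K\ge1$, \eqref{eq:gradu} gives $|\nabla u_\varepsilon|\le\max(K,A_\varepsilon)^{2/n}\le K+A_\varepsilon$.

(c) To estimate the logarithm in $\Phi$ we split according to which of $K$ and $A_\varepsilon$ dominates. Where $A_\varepsilon\le K^{2n}$, \eqref{eq:gradu} gives $|\nabla u_\varepsilon|\le K^3$ and $\log(e+|\nabla u_\varepsilon|)\le3\log(e+K)$, so the contribution is at most
\[
C\int_{B'}K^{\frac{n-1}n}\log^\beta(e+K)\,A_\varepsilon^{\frac{n-1}n}\le C\Big(\int_{B'}K^{n-1}\log^{n\beta}(e+K)\Big)^{1/n}\Big(\int_{B'}A_\varepsilon\Big)^{\frac{n-1}n},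
\]
which is bounded because $n\beta=\alpha$. Where $A_\varepsilon>K^{2n}\ge1$, we have $|\nabla u_\varepsilon|\le A_\varepsilon^{(2n+1)/(2n^2)}\le A_\varepsilon$, so $\Phi(|\nabla u_\varepsilon|)\le A_\varepsilon^\vartheta\log^\beta(e+A_\varepsilon)\le CA_\varepsilon$ with $\vartheta=(n-1)(2n+1)/(2n^2)<1$.
\end{proof}

\subsection{The fibers are null and totally disconnected}

\begin{lemma}\label{lem:null}
$|f^{-1}(0)|=0$.
\end{lemma}

\begin{proof}
Let $G$ be the set of $x\in\Omega$ such that $|f^{-1}(0)\cap B(x,r)|>0$ for all $r>0$. It is relatively closed, and $G\subset f^{-1}(0)$ by continuity. Since $f$ is nonconstant, $G\ne\Omega$. Suppose $G\ne\emptyset$. Since $\Omega$ is connected, there is $x\in\partial G\cap\Omega$, and $x\in G$. Take balls $B'\Subset B$ centered at $x$ as in Lemma~\ref{lem:energy}. The set $S_0=\{f=0\}\cap B'$ has positive measure because $x\in G$. The ball $B'$ also contains a point outside $G$, near which $f\ne0$ a.e., so $S_1=\{u\le c\}\cap B'$ has positive measure for some $c<\infty$. The mean of $u_\varepsilon$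 is $\log\log\frac1\varepsilon$ over $S_0$ and at most $c$ over $S_1$. By \eqref{eq:poincare} and Lemma~\ref{lem:energy}(b) the difference of these means is bounded in $\varepsilon$, a contradiction. So $G=\emptyset$, and $\Omega$ is covered by countably many balls in which $f^{-1}(0)$ is null.
\end{proof}

The next lemma is the heart of the proof. A continuum in $f^{-1}(0)$ meets a one-parameter family of parallel hyperplanes, and on almost every one of them $u$ would have finite $\Phi$-energy and be infinite at a point. In dimension $m=n-1$, finite $L^m$-energy does not prevent this, as $\log\log\frac1{|x|}$ shows; the weight $\log^\beta$ with $\beta>m-1=n-2$ does.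

\begin{lemma}\label{lem:disc}
Let $B(x_0,2\rho)\Subset\Omega$ be a ball with $\rho\le1$ on which $|f|<e^{-e}$. Then $f^{-1}(0)\cap\overline B(x_0,\rho/4)$ contains no connected set with more than one point.
\end{lemma}

\begin{proof}
Suppose $S$ is such a set. After a rotation, two points of $S$ have different first coordinates, so the projection of $S$ to the $x_1$-axis contains an interval $\mathcal J$ of positive length. Let $\Sigma_t=B(x_0,\rho)\cap\{x_1=t\}$. For $t\in\mathcal J$ choose $\xi_t\in S$ with first coordinate $t$, and let $D_t$ be the ball of radius $\rho/2$ about $\xi_t$ in the hyperplane $\{x_1=t\}$; its closure lies in $\Sigma_t$. Fix a sequence $\varepsilon_i\to0$ and write $u_i=u_{\varepsilon_i}$. By Fatou's lemma, Fubini's theorem and Lemma~\ref{lem:energy}(c),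
\[
\int_{\mathcal J}\liminf_i\int_{\Sigma_t}\Phi(|\nabla u_i|)\,dt\le\liminf_i\int_{B(x_0,\rho)}\Phi(|\nabla u_i|)<\infty .
\]
So for a.e.\ $t\in\mathcal J$ the inner limit inferior is finite. Also, for a.e.\ $t$, each $u_i|_{\Sigma_t}$ lies in $W^{1,n}(\Sigma_t)$ with gradient bounded by $|\nabla u_i|$ (restriction of Sobolev functions to almost every slice), and $f\ne0$ a.e.\ on $\Sigma_t$ by Lemma~\ref{lem:null}. Fix such a $t$, write $D=D_t$, $\xi=\xi_t$, and pass to a subsequence with $\int_D\Phi(|\nabla u_i|)\le C$.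

Let $m=n-1\ge2$ and $r=|x-\xi|$. Then
\begin{equation}\label{eq:potential}
|u_i(\xi)-(u_i)_D|\le C\int_D|\nabla u_i|\,r^{1-m}.
\end{equation}
For a $C^1$ function $\phi$ on $\overline D$ this follows from $|\phi(\xi+r\theta)-\phi(\xi)|\le\int_0^{\rho/2}|\nabla\phi(\xi+s\theta)|\,ds$ for unit vectors $\theta$ in the hyperplane: averaging over $D$ in polar coordinates bounds the left side of \eqref{eq:potential} by $C\int_{S^{m-1}}\int_0^{\rho/2}|\nabla\phi(\xi+s\theta)|\,ds\,d\theta=C\int_D|\nabla\phi|r^{1-m}$. Mollifications of $u_i|_{\Sigma_t}$ converge uniformly on $\overline D$ and in $W^{1,n}(D)$, and $r^{1-m}\in L^{n/(n-1)}(D)$ because $(m-1)\frac n{n-1}<m$ is equivalent to $n(n-2)<(n-1)^2$. So \eqref{eq:potential} passes to the limit.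

Let $\gamma=\beta/(n-2)>1$ and $\tau(r)=r^{-1}\log^{-\gamma}(e+1/r)$. The part of $D$ where $|\nabla u_i|\le\tau$ contributes at most $C\int_0^{\rho/2}\tau(r)\,dr$ to the right side of \eqref{eq:potential}, and this is finite because $\gamma>1$. On the part where $|\nabla u_i|>\tau$, the bound $\tau(r)\ge cr^{-1/2}$ for $r\le1$ gives $1/r\le C|\nabla u_i|^2$, hence $\log(e+1/r)\le C\log(e+|\nabla u_i|)$, and
\[
|\nabla u_i|\,r^{1-m}\le|\nabla u_i|^m\tau^{1-m}r^{1-m}=|\nabla u_i|^m\log^{\gamma(m-1)}(e+1/r)\le C\,\Phi(|\nabla u_i|),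
\]
since $\gamma(m-1)=\beta$. So $u_i(\xi)-(u_i)_D$ is bounded in $i$. As $u_i(\xi)=\log\log\frac1{\varepsilon_i}\to\infty$, the means $(u_i)_D$ tend to infinity. On the other hand, $u_i\le u\le c$ on a fixed subset of $D$ of positive measure, and $\int_D|\nabla u_i|\le\int_D(1+\Phi(|\nabla u_i|))\le C$, so \eqref{eq:poincare} bounds the means from above. This is a contradiction.
\end{proof}

\subsection{Degree}
To use the degree at $y=f(x)$ we need small neighborhoods of $x$ whose boundaries avoid the fiber.

\begin{lemma}\label{lem:isolate}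
Let $x\in\Omega$ and $y=f(x)$. For every sufficiently small $r>0$ there is a domain $U$ with $x\in U\subset B(x,r)\Subset\Omega$ and $y\notin f(\partial U)$.
\end{lemma}

\begin{proof}
Let $r\le\frac14$ be so small that $B(x,8r)\Subset\Omega$ and $|f-y|<e^{-e}$ there, and let $Z=f^{-1}(y)\cap\overline B(x,r)$. By Lemma~\ref{lem:disc} with $\rho=4r$, the component of $x$ in the compact set $Z$ is $\{x\}$. In a compact metric space the component of a point is the intersection of the clopen sets containing it. The complements of these clopen sets cover the compact set $Z\setminus B(x,r/2)$, so a finite intersection $Z_0$ of them is clopen in $Z$ and satisfies $x\in Z_0\subset B(x,r/2)$. The compact set $Z_0$ has positive distance from the compact set $Z\setminus Z_0$ and distance at least $r/2$ from the complement of $B(x,r)$. Let $\eta>0$ be smaller than both distances, and let $U$ be the component containing $x$ of $\{\operatorname{dist}(\cdot,Z_0)<\eta\}$. Then $U\subset B(x,r)$, and $\partial U\subset\{\operatorname{dist}(\cdot,Z_0)=\eta\}$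 meets neither $Z_0$ nor $f^{-1}(y)\setminus Z_0$.
\end{proof}

\begin{lemma}\label{lem:degree}
Let $U\Subset\Omega$ be open and $y\notin f(\partial U)$. Then $\deg(f,U,y)\ge0$, and $\deg(f,U,y)\ge1$ if $y\in f(U)$.
\end{lemma}

\begin{proof}
Let $V$ be the component of $\mathbb{R}^n\setminus f(\partial U)$ containing $y$, and let $\eta\in C_c(V)$, $\eta\ge0$. Let $f_\delta$ be mollifications of $f$; they converge uniformly on $\overline U$, and $J_{f_\delta}\to J$ in $L^1(U)$. For small $\delta$, (D3) and (D2) give $\deg(f_\delta,U,b)=\deg(f,U,y)$ for all $b\in\operatorname{supp}\eta$. Applying (D5) to $f_\delta$ and letting $\delta\to0$,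
\[
\int_U\eta(f)\,J=\deg(f,U,y)\int\eta .
\]
Since $J\ge0$, the degree is nonnegative. Suppose that it is $0$ and $y=f(x)$ with $x\in U$. Choose $\eta$ positive near $y$. Then $J=0$ a.e.\ in a ball around $x$, so $Df=0$ a.e.\ there because $f$ has finite distortion, and $f=y$ on that ball. This contradicts Lemma~\ref{lem:null}.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:positive}]
Let $x\in\Omega$, $y=f(x)$, and let $U\ni x$ be as in Lemma~\ref{lem:isolate}.

\emph{Openness.} By Lemma~\ref{lem:degree}, $\deg(f,U,y)\ge1$. By (D2) and (D1), $f(U)$ contains the component of $\mathbb{R}^n\setminus f(\partial U)$ containing $y$, which is a neighborhood of $y$. Since $U$ can be taken inside any given open set containing $x$, the map $f$ is open.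

\emph{Discreteness.} Let $x_1,\dots,x_N$ be distinct points of $U\cap f^{-1}(y)$. Choose domains $U_i\ni x_i$ as in Lemma~\ref{lem:isolate} with disjoint closures contained in $U$, and let $W=U\setminus\bigcup_i\overline{U_i}$. Since $\partial W\subset\partial U\cup\bigcup_i\partial U_i$, we have $y\notin f(\partial W)$, and $f^{-1}(y)\cap U\subset W\cup\bigcup_iU_i$. By (D4) and Lemma~\ref{lem:degree},
\[
\deg(f,U,y)=\sum_{i=1}^N\deg(f,U_i,y)+\deg(f,W,y)\ge N .
\]
So $f^{-1}(y)\cap U$ has at most $\deg(f,U,y)$ points, and $x$ is an isolated point of $f^{-1}(y)$.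
\end{proof}

\begin{remark}
Parts (a) and (b) of Lemma~\ref{lem:energy} and Lemmas~\ref{lem:null} and~\ref{lem:degree} use only $K\in L^{n-1}_{\rm loc}$. The logarithm is needed in Lemma~\ref{lem:energy}(c) and, through it, in Lemma~\ref{lem:disc}, whose conclusion fails for the map of Theorem~\ref{thm:main} because that map vanishes on a line. The slicing argument requires $\beta>n-2$, and the application of H\"older's inequality in Lemma~\ref{lem:energy}(c) converts this into $\alpha=n\beta>n(n-2)$.
\end{remark}

\begin{thebibliography}{1}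
\bibitem{lectures}
\emph{Lectures on mappings of finite distortion},
\texttt{https://www.avcr.cz/\allowbreak export/\allowbreak sites/\allowbreak avcr.cz/\allowbreak cs/\allowbreak pro-verejnost/\allowbreak .content/\allowbreak soubory/\allowbreak dsc-teze/\allowbreak hencl-doc-teze.pdf}
\end{thebibliography}
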